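\title{Earliness--tardiness scheduling around a large common due date with general weights is strongly $\mathcal{NP}$-hard}

\begin{abstract}
Jobs with a common due date $d$ are to be scheduled on one machine, and each job has its own weight for earliness and its own weight for tardiness. We prove that for $d$ equal to the total processing time, deciding whether a schedule of cost at most $K$ exists is $\mathcal{NP}$-complete in the strong sense, even when all lengths, and all weights, agree up to a factor $1+\eta$ for a fixed $\eta>0$. The proof writes the cost as a sum of squares over the level sets of the two weight-to-length ratios and arranges the jobs in a grid: the early side sees the rows, the tardy side sees the columns, and together they encode 3-PARTITION. We also give a pseudo-polynomial algorithm for the case in which the two ratios are ordered alike, and a polynomial one for equal lengths.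
\end{abstract}

\section{The problem and the results}\label{sec:intro}

There are $n$ jobs $J_1,\dots,J_n$ and one machine, which is available from time zero on and handles at most one job at a time. Job $J_j$ needs uninterrupted processing for a positive integral time $p_j$, and all jobs are due at the same integral time $d$. A \emph{schedule} $\pi$ assigns to each job a completion time $C_j\ge p_j$ such that the intervals $(C_j-p_j,C_j)$ are pairwise disjoint. A job that is completed too early or too late pays in proportion to the deviation, at positive integral rates $\alpha_j$ and $\beta_j$, and the cost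
\[
f(\pi)=\sum_{j=1}^n\bigl(\alpha_j\max\{0,d-C_j\}+\beta_j\max\{0,C_j-d\}\bigr)
\]
is to be minimized. The due date is \emph{large} if $d\ge\sum_jp_j$. Then any set of jobs fits before $d$, so time zero is no constraint and the only conflict left is that at most one job can be completed exactly on time.

For large $d$, the problem with unit weights and the problem with $\alpha_j=\alpha$, $\beta_j=\beta$ for all $j$ are solvable in $O(n\log n)$ time \cite{Kanet,Emmons}. With symmetric weights, $\alpha_j=\beta_j$ for all $j$, the problem is $\mathcal{NP}$-hard but solvable in $O(n\sum_jp_j)$ time and space \cite{HP}. Whether the problem with large $d$ and general weights is $\mathcal{NP}$-hard in the strong sense is stated as an open question in \cite{ET}. We show that it is.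

We recall the terms. For an instance $\mathcal I$ of a problem with integer data, let $|\mathcal I|$ be the length of its binary encoding and $\max(\mathcal I)$ its largest number. An algorithm is \emph{pseudo-polynomial} if its running time is polynomial in $|\mathcal I|$ and $\max(\mathcal I)$. A decision problem in $\mathcal{NP}$ is \emph{$\mathcal{NP}$-complete in the strong sense} if, for some polynomial $\varphi$, its restriction to the instances with $\max(\mathcal I)\le\varphi(|\mathcal I|)$ is $\mathcal{NP}$-complete. A pseudo-polynomial algorithm runs in polynomial time on that restriction, so none exists unless $\mathcal P=\mathcal{NP}$. A \emph{fully polynomial approximation scheme} (FPTAS) returns, for each instance and each $\delta>0$, a solution of cost at most $1+\delta$ times the optimum, in time polynomial in $|\mathcal I|$ and $1/\delta$.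

\begin{theorem}\label{thm:main}
The problem ``given $p_j,\alpha_j,\beta_j$ $(j=1,\dots,n)$, the due date $d=\sum_jp_j$ and an integer $K$, is there a schedule with $f(\pi)\le K$?'' is $\mathcal{NP}$-complete in the strong sense.
\end{theorem}

\begin{corollary}\label{cor:fptas}
Unless $\mathcal P=\mathcal{NP}$, the common due date problem with large $d$ and general weights has no pseudo-polynomial algorithm and no FPTAS.
\end{corollary}

\begin{theorem}\label{thm:near}
For every fixed rational $\eta\in(0,1]$, Theorem~\ref{thm:main} remains true for the instances in which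
\[
\max_jp_j\le(1+\eta)\min_jp_j\qquad\text{and}\qquad\max_j\max\{\alpha_j,\beta_j\}\le(1+\eta)\min_j\min\{\alpha_j,\beta_j\}.
\]
\end{theorem}

\begin{proposition}\label{prop:easy}
Let $d$ be large.
\begin{itemize}
\item[(a)] If the jobs can be indexed so that $\alpha_j/p_j$ and $\beta_j/p_j$ are both nonincreasing in $j$ (for example, if $\alpha_j=c\beta_j$ for all $j$), the problem is solvable in $O(n\sum_jp_j)$ time after sorting.
\item[(b)] If all $p_j$ are equal, the problem is solvable in polynomial time.
\end{itemize}
\end{proposition}

Part (a) covers symmetric weights ($c=1$) and job-independent weights (index by increasing length). Since one dynamic program handles all these cases, one might guess that a more elaborate one handles general weights. Theorem~\ref{thm:main} excludes this, and its proof locates the reason: the hardness comes from the disagreement between the order by $\alpha_j/p_j$ and the order by $\beta_j/p_j$. Theorem~\ref{thm:near} shows that the sizes of the ratios play no part; a disagreement between almost equal ratios suffices. For $\eta=0$ all lengths are equal and part (b) applies.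

Section~\ref{sec:partition} reduces the problem to choosing the set of tardy jobs and writes the cost as a sum of squares. Section~\ref{sec:easy} proves Proposition~\ref{prop:easy}. Section~\ref{sec:idea} shows the two devices of the reduction on small instances; Sections~\ref{sec:grid}--\ref{sec:proof} carry it out, and Section~\ref{sec:near} tunes its two free parameters to obtain Theorem~\ref{thm:near}.

\section{The cost of a partition}\label{sec:partition}

Put $r_j=\beta_j/p_j$ and $s_j=\alpha_j/p_j$, and write $p(S)=\sum_{j\in S}p_j$. For a set $T$ of jobs, called \emph{tardy}, with complement $E$, called \emph{early}, let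
\begin{equation}\label{eq:G}
G(T)=\sum_{a\in T}r_ap_a^2+\sum_{\{a,b\}\subseteq T}p_ap_b\min(r_a,r_b)+\sum_{\{a,b\}\subseteq E}p_ap_b\min(s_a,s_b),
\end{equation}
where the pairs are unordered pairs of distinct jobs. Every term is an integer, since $r_ap_a^2=\beta_ap_a$, $p_ap_br_b=p_a\beta_b$ and $p_ap_bs_b=p_a\alpha_b$.

\begin{lemma}\label{lem:partition}
Let $d\ge\sum_jp_j$. Then $\min_\pi f(\pi)=\min_TG(T)$. For each $T$, the value $G(T)$ is the cost of the schedule that processes $E$ without idle time up to $d$ and $T$ without idle time from $d$ on, with $s_j$ nonincreasing in $E$ and $r_j$ nonincreasing in $T$ as one moves away from $d$.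
\end{lemma}

\begin{proof}
Say that a job \emph{straddles} $d$ if it starts before $d$ and is completed after $d$. Consider first a schedule without such a job, and let $E=\{j:C_j\le d\}$. The jobs of the complement $T$ start at or after $d$. A job $b\in T$ has tardiness at least $p_b$ plus the total length of the jobs of $T$ before it, and a job $a\in E$ has earliness at least the total length of the jobs of $E$ after it; equality holds if there is no idle time between $d$ and the job. Collect these bounds by pairs. Each $b\in T$ contributes $\beta_bp_b=r_bp_b^2$. A pair in $T$ with $a$ before $b$ contributes $p_a\beta_b=p_ap_br_b$, and a pair in $E$ with $a$ before $b$ contributes $\alpha_ap_b=p_ap_bs_a$. In both cases the ratio is that of the job farther from $d$, and it is at least the smaller of the two ratios. Hence the cost is at least $G(T)$. In the schedule of the statement the job farther from $d$ always has the smaller ratio, so its cost is exactly $G(T)$, and it is feasible because its first job starts at $d-p(E)\ge0$.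

Now let $J_k$ straddle $d$, with starting time $S$. Move the jobs before $J_k$ to the right until they run without idle time up to $S$, and the jobs after $J_k$ to the left until they run without idle time from $S+p_k$ on. The former stay before $S<d$ and the latter stay after $S+p_k>d$, so the cost does not increase. Shift the resulting block so that $J_k$ starts at $S'\in[d-p_k,d]$. This is feasible, since the first job starts at or after $d-\sum_jp_j\ge0$. For all such $S'$ the jobs before $J_k$ are completed by $d$, while $J_k$ and the jobs after it are completed at or after $d$, so the cost is an affine function of $S'$. One of the two endpoints is therefore no worse than $S'=S$, and at an endpoint no job straddles $d$.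
\end{proof}

The hypothesis on $d$ enters only through the two feasibility checks, and nowhere else in this paper. It cannot be dropped: for a single job with $p_1=2$ and $d=1$ the optimal cost is $\beta_1$, while $G(\emptyset)=0$. The lemma also shows that the optimum is an integer, that it is the same for every large $d$, and that the decision problem is in $\mathcal{NP}$, with $T$ as certificate.

The right side of \eqref{eq:G} makes sense for any nonnegative real ratios and is homogeneous of degree one in them. We may therefore design instances with rational ratios and clear denominators at the end. The minima in \eqref{eq:G} are awkward to compute with; the next lemma trades them for squares.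

\begin{lemma}\label{lem:levels}
For $\lambda\ge0$ let $T_\lambda=\{a\in T:r_a>\lambda\}$ and $E_\lambda=\{a\in E:s_a>\lambda\}$. Then
\[
G(T)=\frac12\int_0^\infty p(T_\lambda)^2\,d\lambda+\frac12\sum_{a\in T}r_ap_a^2+\frac12\int_0^\infty p(E_\lambda)^2\,d\lambda-\frac12\sum_{a\in E}s_ap_a^2 .
\]
The first two terms equal the first two sums of \eqref{eq:G} together (the tardy part), and the last two terms equal the third sum (the early part).
\end{lemma}

\begin{proof}
The set of $\lambda\ge0$ with $a,b\in T_\lambda$ has length $\min(r_a,r_b)$. Expanding the square gives $\int_0^\infty p(T_\lambda)^2d\lambda=\sum p_ap_b\min(r_a,r_b)$ over all ordered pairs $(a,b)\in T\times T$, which is twice the sum over unordered pairs plus $\sum_{a\in T}r_ap_a^2$. The same holds for $E$ and $s$; there \eqref{eq:G} has no diagonal sum, whence the minus sign.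
\end{proof}

The integrands are step functions, so $G$ is a positive combination of squares plus a term that is linear in the indicator vector of $T$. Each gap between consecutive values of $r$ contributes the squared tardy length above the gap, and each gap between consecutive values of $s$ the squared early length above it. For instance, if $r_j=s_j=1$ for all $j$, then with $P=\sum_jp_j$
\[
G(T)=\Bigl(p(T)-\frac P2\Bigr)^2+\frac{P^2}4+\frac12\sum_{a\in T}p_a^2-\frac12\sum_{a\in E}p_a^2 .
\]
The square asks for a balanced partition, and the linear term disturbs it. Much of the construction below consists in canceling such linear terms.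

\section{Two tractable cases}\label{sec:easy}

\begin{proof}[Proof of Proposition~\ref{prop:easy}]
(a) If an indexing as stated exists, no two jobs have $s_i>s_j$ and $r_i<r_j$, so sorting by nonincreasing $s_j$, with ties broken by nonincreasing $r_j$, produces one. Let $P_j=p_1+\dots+p_j$. By Lemma~\ref{lem:partition}, $G(T)$ is the cost of the schedule in which indices increase away from $d$ on both sides. In it, the jobs between $J_j$ and $d$ are the jobs among $J_1,\dots,J_{j-1}$ on the side of $J_j$. If the tardy jobs among these have total length $y$, then $J_j$ costs $\beta_j(y+p_j)$ if it is tardy and $\alpha_j(P_{j-1}-y)$ if it is early. Let $f_j(y)$ be the least cost of $J_1,\dots,J_j$ over all partitions of these jobs with tardy length $y$, and $\infty$ if no subset has length $y$ (in particular for $y<0$). Then $f_0(0)=0$ and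
\[
f_j(y)=\min\bigl\{f_{j-1}(y-p_j)+\beta_jy,\ \ f_{j-1}(y)+\alpha_j(P_{j-1}-y)\bigr\}.
\]
The optimum is $\min_yf_n(y)$, and the table has $O(n\sum_jp_j)$ entries, each found in constant time.

(b) Let $p_j=p$ for all $j$. By Lemma~\ref{lem:partition} some optimal schedule uses only the slots $[d+(k-1)p,\,d+kp]$, where $J_j$ costs $kp\beta_j$, and $[d-kp,\,d-(k-1)p]$, where $J_j$ costs $(k-1)p\alpha_j$, for $k=1,\dots,n$. Conversely, every assignment of the jobs to distinct slots is a feasible schedule with that cost, since $d-np\ge0$. So the optimum is the value of a linear assignment problem with $n$ jobs and $2n$ slots, that is, of a minimum-cost matching covering the jobs in a complete bipartite graph, which is solvable in polynomial time.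
\end{proof}

In (a) a single number $y$ prices both options for $J_j$, because the jobs with larger $r$ and the jobs with larger $s$ are the same jobs. With general weights, the tardy option depends on the tardy length among jobs of larger $r$ and the early option on the early length among jobs of larger $s$. The two chains of level sets in Lemma~\ref{lem:levels} are then unrelated, and each can be given its own task.

\section{Two devices, on small instances}\label{sec:idea}

To encode a partition of numbers into $m$ classes we use $m$ copies of a job for each number. The copies form a \emph{row}; exactly one of them should be tardy, and its position $k$, the \emph{column}, names the class. Two things are needed: a penalty for having a wrong number of tardy jobs in a row, and a penalty for a wrong total length of tardy jobs in a column. The first comes from large gaps in $s$ between rows, the second from small gaps in $r$ between columns.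

\subsection*{Prescribing the number of tardy jobs in each row}

Take one row of $\mu$ jobs of length $1$ with $r=1$ and $s=\sigma$. With $\nu$ tardy jobs the cost is $c(\nu)=\binom{\nu+1}2+\sigma\binom{\mu-\nu}2$, and for a target $t\le\mu-1$
\[
c(t+u)=c(t)+\tfrac12(1+\sigma)u^2+\bigl[(t+\tfrac12)-\sigma(\mu-t-\tfrac12)\bigr]u .
\]
The choice $\sigma=(t+\frac12)/(\mu-t-\frac12)$ removes the linear term, and then $\nu=t$ is the unique minimizer.

\begin{example}\label{ex:rows}
Take two rows: two jobs of length $1$ with $s=\Delta_1$ and two jobs of length $2$ with $s=\Delta_1+\Delta_2$, where $\Delta_1,\Delta_2\ge0$; all jobs have $r=1$. We want one tardy job in each row. Let row $i$ have $1+u_i$ tardy jobs, and put $U_1=u_1+2u_2$, $U_2=2u_2$. The tardy length is $3+U_1$, the early length is $3-U_1$, and the early length in row $2$ is $2-U_2$. By Lemma~\ref{lem:levels} the squares contribute $\frac12(3+U_1)^2+\frac12\Delta_1(3-U_1)^2+\frac12\Delta_2(2-U_2)^2$, and the linear terms contribute a constant plus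
\[
\tfrac12(1+\Delta_1)u_1+2(1+\Delta_1+\Delta_2)u_2=\tfrac12(1+\Delta_1)(U_1-U_2)+(1+\Delta_1+\Delta_2)U_2 .
\]
The coefficient of $U_1$ is $\frac72-\frac52\Delta_1$ and that of $U_2$ is $\frac12(1+\Delta_1)-\Delta_2$. They vanish for $\Delta_1=\frac75$, $\Delta_2=\frac65$, and then $G=G^*+\frac65U_1^2+\frac35U_2^2$, where $G^*$ is the cost at the target. As a check against \eqref{eq:G}: $G^*=(1+4+2)+2\cdot\frac75=\frac{49}5$, and making both short jobs tardy and both long jobs early ($U_1=-1$, $U_2=-2$) costs $3+4\cdot\frac{13}5=\frac{67}5=G^*+\frac{18}5$.
\end{example}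

The system for $\Delta_1,\Delta_2$ is triangular, which remains true for many rows. The term $\frac12(1+\Delta_1)$ in the second equation is $\frac12(1+\Delta_1)(p_2-p_1)$, so $\Delta_2>0$ because the second row is longer. For equal lengths the solution would be $\Delta_2=0$, the two rows would be indistinguishable, and only their total would be controlled. The lengths of the rows must therefore be strictly increasing.

\subsection*{Measuring a subset sum}

Take rows $i=1,\dots,R$ of two jobs $(i,1),(i,2)$ of length $p_i$, and a last row $R+1$. Consider only the sets $T$ with one tardy job in each row $i\le R$ and a fixed number of tardy jobs in the last row. For these, the early length $Z_{i+1}$ in the rows after $i$ does not depend on $T$. If all jobs have $r=1$ and the jobs of row $i$ have $s=\sigma_i$, with $\sigma_1<\dots<\sigma_{R+1}$, the cost is the same for all these $T$. Now raise the ratios of each job $(i,1)$ to $r=1+\varepsilon$ and $s=\sigma_i+\theta_i\le\sigma_{i+1}$, and let $S$ be the set of rows $i$ in which $(i,1)$ is tardy. By Lemma~\ref{lem:levels} the tardy part grows by $\frac12\varepsilon\bigl(p(S)^2+\sum_{i\in S}p_i^2\bigr)$.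 The early part grows by $\theta_ip_iZ_{i+1}$ for each $i\notin S$, because the early job $(i,1)$ supplies the minimum exactly in its pairs with jobs of later rows. Relative to $S=\emptyset$ the cost is therefore
\[
\tfrac12\varepsilon\,p(S)^2+\sum_{i\in S}p_i\bigl(\tfrac12\varepsilon p_i-\theta_iZ_{i+1}\bigr).
\]
The square alone prefers $S=\emptyset$, but the early side pays a reward for each row in $S$, and the reward can be set freely. With $A=p_1+\dots+p_R$ and $\theta_i=\varepsilon(\frac12A+\frac12p_i)/Z_{i+1}$, the expression becomes $\frac12\varepsilon\,p(S)^2-\frac12\varepsilon A\,p(S)=\frac12\varepsilon\bigl(p(S)-\frac A2\bigr)^2-\frac18\varepsilon A^2$. The last row is there to make $Z_{R+1}$ positive.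

\begin{example}\label{ex:columns}
Let $p_1,p_2,p_3=1,2,3$, with one early job of length $4$ in the last row. Then $Z_4=4$, $Z_3=7$, $Z_2=9$, $A=6$ and $\theta_1=\frac7{18}\varepsilon$, $\theta_2=\frac47\varepsilon$, $\theta_3=\frac98\varepsilon$. For $S=\{3\}$ the relative cost is $\frac12\varepsilon(9+9)-\frac{27}2\varepsilon=-\frac92\varepsilon$, the least possible value. For $S=\{1,3\}$ it is $\frac12\varepsilon(16+10)-(\frac72+\frac{27}2)\varepsilon=-4\varepsilon$, which is $\frac12\varepsilon(4-3)^2$ more.
\end{example}

Two columns give one equation $p(S)=A/2$, whose solvability is decided in pseudo-polynomial time by listing all subset sums. With $m$ columns there are $m-1$ gaps in $r$, hence $m-1$ squares, one for each initial set of columns, and they test $m-1$ equations at once. What remains is quantitative: $\varepsilon$ must be so small that the second device cannot pay for violating the first, and the ratios must be rounded to a common denominator of polynomial size without spoiling either device.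

\section{The grid of jobs}\label{sec:grid}

We reduce from 3-PARTITION: \emph{given positive integers $a_1,\dots,a_{3m},B$ with $\sum_ia_i=mB$ and $B/4<a_i<B/2$, can the index set be partitioned into $m$ triples, each of sum $B$?} This problem is $\mathcal{NP}$-complete in the strong sense \cite[problem SP15]{GJ}. For $m=1$ the answer is always yes, so we assume $m\ge2$. Put $R=3m$ and sort the numbers so that $a_1\le\dots\le a_R$. The construction has two integer parameters $L\ge mB$ and $g\ge1$; Theorem~\ref{thm:main} uses $L=mB$ and $g=1$.

\subsection*{Lengths and rows}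
Let
\[
b_i=a_i+L,\qquad I=\tfrac12R(R+1),\qquad N=4mI,\qquad p_i=Nb_i+i\quad(1\le i\le R),\qquad p_{R+1}=p_R+1 .
\]
The shift by $L$ will force classes of equal sum to be triples. The summand $i$ makes $p_1<p_2<\dots<p_{R+1}$, and the factor $N$ keeps these summands, whose total is $I$, from blurring the sums of the $b_i$. Put $A=\sum_{i\le R}p_i=Nm(B+3L)+I$.

Row $i\le R$ consists of $\mu_i=m$ jobs $(i,1),\dots,(i,m)$ of length $p_i$, and its target number of tardy jobs is $t_i=1$. Row $R+1$ consists of $\mu_{R+1}=2g+3m(m-2)$ identical jobs of length $p_{R+1}$, with target $t_{R+1}=g+3m(m-2)$, so that $g$ of them should be early. The exact value of $t_{R+1}$ matters only in Section~\ref{sec:near}. A set $T$ is \emph{regular} if it contains exactly $t_i$ jobs of row $i$ for every $i\le R+1$. Let $P=mA+\mu_{R+1}p_{R+1}$ be the total length, $d=P$, and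
\[
Y^*=\sum_{i=1}^{R+1}t_ip_i,\qquad Z_i=\sum_{i'=i}^{R+1}(\mu_{i'}-t_{i'})p_{i'},\qquad D_i=Z_i-\tfrac12p_i,\qquad W_{il}=Z_{i+1}+(l-1)p_i,
\]
the last for $i\le R$ and $1\le l\le m-1$. For a regular set, $Y^*$ is the tardy length and $Z_i$ the early length in the rows $i,\dots,R+1$. From $P\ge Z_i\ge gp_{R+1}\ge p_i$ and $Z_i=Z_{i+1}+(m-1)p_i$ for $i\le R$ we get
\begin{equation}\label{eq:DW}
\tfrac12p_i\le D_i\le P,\qquad 1\le W_{il}\le P .
\end{equation}
We also use $m\le P$, $I\le A$ and $mA\le P$ without comment.

\subsection*{Ratios}
Let
\[
Q=192P^7,\qquad\varepsilon=\frac1{48P^5},\qquad\text{so that}\quad Q\varepsilon=4P^2 .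
\]
All ratios will be multiples of $1/Q$. A hat marks the ideal value, which cancels a linear term exactly; the value without hat is the ideal one rounded down to a multiple of $1/Q$. The gaps between rows are defined recursively, with $\sigma_0=0$, by
\[
\hat\Delta_1=\frac{Y^*+\frac12p_1}{D_1},\qquad\hat\Delta_i=\frac{(1+\sigma_{i-1})(p_i-p_{i-1})}{2D_i}\quad(2\le i\le R+1),
\]
\[
\Delta_i=\frac{\lfloor Q\hat\Delta_i\rfloor}Q,\qquad\sigma_i=\sigma_{i-1}+\Delta_i .
\]
The recursion uses the rounded value $\sigma_{i-1}$, so rounding errors do not accumulate. The gaps inside row $i\le R$ are, with $Y_l^*=lA/m$,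
\[
\hat\theta_{il}=\varepsilon\,\frac{Y_l^*+\frac12p_i}{W_{il}},\qquad\theta_{il}=\frac{\lfloor Q\hat\theta_{il}\rfloor}Q\quad(1\le l\le m-1),\qquad\tau_{ik}=\sum_{l=k}^{m-1}\theta_{il}\quad(1\le k\le m).
\]
Job $(i,k)$ with $i\le R$ gets the normalized ratios
\[
r_{ik}=1+\varepsilon(m-k),\qquad s_{ik}=\sigma_i+\tau_{ik},
\]
and the jobs of row $R+1$ get $r=1$, $s=\sigma_{R+1}$. A job $a$ has the weights $\beta_a=Qp_ar_a$ and $\alpha_a=Qp_as_a$. From now on $F(T)$ denotes the right side of \eqref{eq:G} for the normalized ratios, so that $G=QF$.

\begin{lemma}\label{lem:bounds}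
\begin{itemize}
\item[(a)] $\Delta_i\ge\frac5{12P}$ for $1\le i\le R+1$.
\item[(b)] $0\le\tau_{ik}\le\varepsilon P^2$, and $\sigma_i\le s_{ik}<\sigma_{i+1}$ for $i\le R$ and all $k$.
\item[(c)] $\sigma_1\le3P$ and $1+\sigma_{R+1}\le(1+\sigma_1)\,p_{R+1}/p_1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) All $\Delta_i$, hence all $\sigma_i$, are nonnegative by induction. By \eqref{eq:DW}, $Y^*\ge1$ and $p_i-p_{i-1}\ge1$, we have $\hat\Delta_i\ge\frac1{2P}$. Since $Q\ge12P^2$, rounding loses at most $\frac1{12P^2}\le\frac1{12P}$.

(b) The numerator satisfies $Y_l^*+\frac12p_i\le\frac32A\le mA\le P$, so $\theta_{il}\le\hat\theta_{il}\le\varepsilon P$ and $\tau_{ik}\le(m-1)\varepsilon P\le\varepsilon P^2$. Finally $\varepsilon P^2=\frac1{48P^3}<\frac5{12P}\le\Delta_{i+1}$.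

(c) We have $\sigma_1\le\hat\Delta_1\le(P+\frac12P)/\frac12=3P$. For $i\ge2$, the bound $2D_i\ge p_i$ gives
\[
1+\sigma_i\le(1+\sigma_{i-1})\Bigl(1+\frac{p_i-p_{i-1}}{p_i}\Bigr)=(1+\sigma_{i-1})\,\frac{2p_i-p_{i-1}}{p_i}\le(1+\sigma_{i-1})\,\frac{p_i}{p_{i-1}},
\]
where the last step is $(p_i-p_{i-1})^2\ge0$. Multiply over $i=2,\dots,R+1$.
\end{proof}

The weights are positive integers, because $Q\varepsilon$, $Q\sigma_i$, $Q\tau_{ik}$ are integers and $\sigma_1>0$. By (b), the order by $s$ is the order of the rows, refined inside each row, whereas $r$ depends on the column only. The two orders disagree, as they should in view of Proposition~\ref{prop:easy}(a): job $(1,1)$ has a larger $r$ and a smaller $s$ than job $(2,m)$.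

The constants are chosen to separate three scales. A non-regular set pays at least $\frac5{48P}$ (Lemma~\ref{lem:rows}). The gaps $\varepsilon$ and $\theta_{il}$ together change the cost of any set by at most $2\varepsilon P^4=\frac2{48P}$ (Lemma~\ref{lem:perturb}). Rounding the $\theta_{il}$ changes the cost of a regular set by at most $P^2/Q=\varepsilon/4$, a fraction of the unit in which the columns are measured (Lemma~\ref{lem:columns}).

\section{Rows: non-regular sets are expensive}\label{sec:rows}

The small gaps make $F$ hard to evaluate on an arbitrary set $T$. We therefore first remove them: let $F_0(T)$ be the right side of \eqref{eq:G} when every job has $r=1$ and every job of row $i$ has $s=\sigma_i$.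

\begin{lemma}\label{lem:rows}
The function $F_0$ has the same value $F_0^*$ on all regular sets, and $F_0(T)\ge F_0^*+\frac5{48P}$ for every non-regular set $T$.
\end{lemma}

\begin{proof}
Let $\nu_i$ be the number of tardy jobs in row $i$, let $Y=\sum_ip_i\nu_i$ and $V_i=\sum_{i'\ge i}p_{i'}(\mu_{i'}-\nu_{i'})$. For $\sigma_{i-1}\le\lambda<\sigma_i$ the level set $E_\lambda$ consists of the early jobs in the rows $i,\dots,R+1$ and has length $V_i$. Lemma~\ref{lem:levels} gives
\[
F_0=\tfrac12Y^2+\tfrac12\sum_ip_i^2\nu_i+\tfrac12\sum_i\Delta_iV_i^2-\tfrac12\sum_i\sigma_ip_i^2(\mu_i-\nu_i),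
\]
with sums over $1\le i\le R+1$. This depends only on the numbers $\nu_i$, which proves the first claim. Put $u_i=\nu_i-t_i$ and $U_i=\sum_{i'\ge i}p_{i'}u_{i'}$, an integer. Then $Y=Y^*+U_1$ and $V_i=Z_i-U_i$, so
\[
F_0-F_0^*=Y^*U_1+\tfrac12U_1^2+\sum_i\bigl(\tfrac12\Delta_iU_i^2-\Delta_iZ_iU_i\bigr)+\sum_ih_ip_iu_i,\qquad h_i=\tfrac12(1+\sigma_i)p_i .
\]
To express the last sum in the $U_i$, use $p_iu_i=U_i-U_{i+1}$ with $U_{R+2}=0$ and sum by parts: $\sum_ih_ip_iu_i=\sum_i(h_i-h_{i-1})U_i$ with $h_0=0$. Here $h_1=\frac12p_1+\frac12\Delta_1p_1$ and
\[
h_i-h_{i-1}=\tfrac12(1+\sigma_{i-1})(p_i-p_{i-1})+\tfrac12\Delta_ip_i\qquad(i\ge2).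
\]
The coefficient of $U_1$ is thus $Y^*+\frac12p_1-\Delta_1(Z_1-\frac12p_1)=(\hat\Delta_1-\Delta_1)D_1$, and for $i\ge2$ the coefficient of $U_i$ is $\frac12(1+\sigma_{i-1})(p_i-p_{i-1})-\Delta_i(Z_i-\frac12p_i)=(\hat\Delta_i-\Delta_i)D_i$. Hence
\[
F_0-F_0^*=\tfrac12U_1^2+\sum_i\bigl(\tfrac12\Delta_iU_i^2+\delta_iU_i\bigr),\qquad\delta_i=(\hat\Delta_i-\Delta_i)D_i .
\]
By \eqref{eq:DW} and Lemma~\ref{lem:bounds}(a), $0\le\delta_i\le P/Q\le\frac1{12P}<\frac5{48P}\le\frac14\Delta_i$. Integrality now absorbs the rounding error: $|U_i|\le U_i^2$, so each summand is at least $\frac14\Delta_iU_i^2\ge0$. If $T$ is not regular, take the largest $i$ with $u_i\ne0$. Then $U_i=p_iu_i$ is a nonzero integer and $F_0-F_0^*\ge\frac14\Delta_i\ge\frac5{48P}$.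
\end{proof}

\begin{lemma}\label{lem:perturb}
For every set $T$ we have $F_0(T)\le F(T)\le F_0(T)+2\varepsilon P^4$.
\end{lemma}

\begin{proof}
In passing from $F_0$ to $F$, every $r$ grows by an amount in $[0,\varepsilon m]$ and every $s$ by an amount in $[0,\varepsilon P^2]$, by Lemma~\ref{lem:bounds}(b). A minimum of two such numbers grows by an amount in the same interval. In each of the tardy and the early part of \eqref{eq:G} the products of lengths add up to at most $P^2$. So $0\le F-F_0\le\varepsilon mP^2+\varepsilon P^4\le2\varepsilon P^4$.
\end{proof}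

\section{Columns: the cost of a regular set}\label{sec:columns}

For a regular set $T$ and $i\le R$ let $k(i)$ be the column of the tardy job of row $i$, and let
\[
Y_l=\sum_{i\le R:\ k(i)\le l}p_i\qquad(1\le l\le m-1)
\]
be the tardy length in the first $l$ columns. Since the jobs of row $R+1$ are identical, $F(T)$ depends only on $k(1),\dots,k(R)$. Let $T_0$ be a regular set with $k(i)=m$ for all $i$; it plays the part of $S=\emptyset$ in Section~\ref{sec:idea}. Define
\[
\Lambda=F(T_0)-\tfrac12\varepsilon\sum_{l=1}^{m-1}(Y_l^*)^2 .
\]
Compared with two columns there is one new feature: a row now contains $m-1$ early jobs, which interact with each other. This accounts for the term $(l-1)p_i$ in $W_{il}$.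

\begin{lemma}\label{lem:columns}
For every regular set $T$,
\[
F(T)=\Lambda+\tfrac12\varepsilon\sum_{l=1}^{m-1}(Y_l-Y_l^*)^2+\rho(T),\qquad0\le\rho(T)\le\tfrac14\varepsilon .
\]
\end{lemma}

\begin{proof}
As $F_0(T)=F_0(T_0)$, it suffices to compute $F-F_0$ on regular sets.

\emph{Tardy part.} For $1\le l\le m-1$ and $1+\varepsilon(m-l-1)\le\lambda<1+\varepsilon(m-l)$, the level set $T_\lambda$ consists of the tardy jobs $(i,k(i))$ with $k(i)\le l$ and has length $Y_l$; for $\lambda<1$ it is $T$, as for $F_0$. Moreover $r_{i,k(i)}-1=\varepsilon(m-k(i))$ is $\varepsilon$ times the number of $l$ with $k(i)\le l\le m-1$. By Lemma~\ref{lem:levels} the tardy part of $F-F_0$ is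
\[
\sum_{l=1}^{m-1}\Bigl[\tfrac12\varepsilon Y_l^2+\sum_{i:\ k(i)\le l}\tfrac12\varepsilon p_i^2\Bigr],
\]
and it vanishes for $T_0$.

\emph{Early part.} Pairs inside row $R+1$ contribute equally to $F$ and $F_0$. In any other pair, let $a=(i,k)$ be a job of the pair in the row of smaller index, so $i\le R$. If the other job $b$ lies in a later row, then $s_a<\sigma_{i+1}\le s_b$ by Lemma~\ref{lem:bounds}(b), and $\min(s_a,s_b)=\sigma_i+\sum_{l\ge k}\theta_{il}$. If $b=(i,k')$, then $\min(s_a,s_b)=\sigma_i+\sum_{l\ge\max(k,k')}\theta_{il}$. In $F_0$ the minimum is $\sigma_i$ in both cases. So $\theta_{il}$ occurs in the excess of a pair exactly when one job is among $(i,1),\dots,(i,l)$ and the other is among these too or lies in a later row. If $c_{il}$ of the jobs $(i,1),\dots,(i,l)$ are early, the early part of $F-F_0$ is therefore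
\[
\sum_{i\le R}\sum_{l=1}^{m-1}\theta_{il}\,\psi_i(c_{il}),\qquad\psi_i(c)=c\,p_iZ_{i+1}+\binom c2p_i^2 ,
\]
where regularity is used to know the early length $Z_{i+1}$ of the later rows. We have $c_{il}=l-1$ if $k(i)\le l$ and $c_{il}=l$ otherwise; for $T_0$ always $c_{il}=l$. Since $\psi_i(l)-\psi_i(l-1)=p_iZ_{i+1}+(l-1)p_i^2=p_iW_{il}$, the early part for $T$ is that for $T_0$ minus $\sum_l\sum_{i:\,k(i)\le l}p_iW_{il}\theta_{il}$.

\emph{Sum.} We obtain
\[
F(T)-F(T_0)=\sum_{l=1}^{m-1}\Bigl[\tfrac12\varepsilon Y_l^2+\sum_{i:\ k(i)\le l}p_i\bigl(\tfrac12\varepsilon p_i-W_{il}\theta_{il}\bigr)\Bigr].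
\]
The definition of $\hat\theta_{il}$ says $\frac12\varepsilon p_i=W_{il}\hat\theta_{il}-\varepsilon Y_l^*$. So the bracket equals $\frac12\varepsilon Y_l^2-\varepsilon Y_l^*Y_l+\rho_l=\frac12\varepsilon(Y_l-Y_l^*)^2-\frac12\varepsilon(Y_l^*)^2+\rho_l$ with
\[
\rho_l=\sum_{i:\ k(i)\le l}p_iW_{il}\bigl(\hat\theta_{il}-\theta_{il}\bigr)\in\bigl[0,\ AP/Q\bigr],
\]
by \eqref{eq:DW}. Thus $\rho=\sum_l\rho_l$ satisfies $0\le\rho\le mAP/Q\le P^2/Q=\frac1{192P^5}=\frac14\varepsilon$.
\end{proof}

\section{Correctness and size of the reduction}\label{sec:proof}

Because of the summands $i$ in the lengths, even a perfect partition does not make $Y_l=Y_l^*$; it only makes $|Y_l-Y_l^*|\le I$. The threshold allows for this. Let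
\[
K^*=\Lambda+\tfrac12\varepsilon mI^2,\qquad K=\lfloor QK^*\rfloor .
\]

\begin{lemma}\label{lem:correct}
For all integers $L\ge mB$ and $g\ge1$, the scheduling instance has a schedule of cost at most $K$ if and only if the 3-PARTITION instance is a yes-instance.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:partition}, and since $G=QF$ takes integer values, a schedule of cost at most $K$ exists if and only if $F(T)\le K^*$ for some $T$. For a regular set and $l\le m-1$, the formulas $p_i=Nb_i+i$ and $Y_l^*=lN(B+3L)+lI/m$ give
\[
Y_l-Y_l^*=Nz_l+\xi_l,\qquad z_l=\sum_{i:\ k(i)\le l}b_i-l(B+3L),\qquad\xi_l=\sum_{i:\ k(i)\le l}i-\frac{lI}m .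
\]
Here $z_l$ is an integer, and $|\xi_l|\le I$ because $\xi_l$ is a difference of two numbers in $[0,I]$.

Let $S_1,\dots,S_m$ be triples of sum $B$. Take the regular set with $k(i)=k$ for $i\in S_k$. Each triple has $\sum_{i\in S_k}b_i=B+3L$, so all $z_l$ vanish, and Lemma~\ref{lem:columns} gives $F(T)\le\Lambda+\frac12\varepsilon(m-1)I^2+\frac14\varepsilon\le K^*$.

Conversely, let $F(T)\le K^*$.

\emph{The set $T$ is regular.} Lemma~\ref{lem:perturb} gives $\Lambda\le F(T_0)\le F_0^*+2\varepsilon P^4$, and $\frac12mI^2\le P^3\le P^4$. Hence $K^*\le F_0^*+3\varepsilon P^4=F_0^*+\frac3{48P}$. A non-regular set has $F(T)\ge F_0(T)\ge F_0^*+\frac5{48P}>K^*$ by Lemmas~\ref{lem:perturb} and~\ref{lem:rows}.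

\emph{All $z_l$ vanish.} If $z_l\ne0$, then $|Y_l-Y_l^*|\ge N-I\ge3mI$, and Lemma~\ref{lem:columns} gives $F(T)\ge\Lambda+\frac92\varepsilon m^2I^2>K^*$.

\emph{The classes are triples of sum $B$.} Let $S_k=\{i\le R:k(i)=k\}$. From $z_1=\dots=z_{m-1}=0$ we get $\sum_{i\in S_k}b_i=B+3L$ for $k\le m-1$, and then also for $k=m$, because $\sum_{i\le R}b_i=m(B+3L)$. In terms of the $a_i$,
\[
\sum_{i\in S_k}a_i=B+(3-|S_k|)L .
\]
If $|S_k|\ge4$, the right side is at most $B-L\le B-mB<0$. If $|S_k|\le2$, it is at least $B+L>mB=\sum_{i\le R}a_i$. Both are impossible, so $|S_k|=3$ and $\sum_{i\in S_k}a_i=B$ for every $k$.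
\end{proof}

It remains to transfer strong $\mathcal{NP}$-completeness. Suppose that a map $\mathcal I\mapsto\mathcal I'$ from 3-PARTITION to a problem in $\mathcal{NP}$ preserves the answer, is computable in time polynomial in $|\mathcal I|$ and $\max(\mathcal I)$, and satisfies that $\max(\mathcal I')$ is bounded by a polynomial in $|\mathcal I|$ and $\max(\mathcal I)$ and $|\mathcal I|$ by a polynomial in $|\mathcal I'|$. Such a map is a \emph{pseudo-polynomial transformation}. On the instances with $\max(\mathcal I)\le\varphi(|\mathcal I|)$ it runs in polynomial time, and $\max(\mathcal I')$ is bounded by a polynomial in $|\mathcal I|$, hence in $|\mathcal I'|$. So the target problem is $\mathcal{NP}$-complete in the strong sense.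

\begin{lemma}\label{lem:size}
The number of jobs and all numbers of the scheduling instance are bounded by a polynomial in $m,B,L,g$, the instance is computable in time polynomial in $m,B,L,g$, and its encoding is at least a constant times as long as that of the 3-PARTITION instance.
\end{lemma}

\begin{proof}
There are $3m^2+2g+3m(m-2)$ jobs, each of length at most $N(B+L)+R+1$, so $P$ is polynomially bounded. We have $r\le1+\varepsilon m\le2$, and $s\le\sigma_{R+1}\le(1+3P)P\le4P^2$ by Lemma~\ref{lem:bounds}(b),(c). So every weight is at most $4QP^3$, and $F\le4P^2\cdot P^2$, as the products of lengths in \eqref{eq:G} add up to at most $P^2$. This gives $K\le Q(4P^4+1)$, since $\frac12\varepsilon mI^2\le\varepsilon P^3\le1$. Also $K\ge0$, since $F(T_0)\ge p_1^2\ge1$ and $\frac12\varepsilon\sum_l(Y_l^*)^2\le\varepsilon mA^2\le\varepsilon P^2<1$. All quantities, including $F(T_0)$ and $K$, come from polynomially many arithmetic operations on rationals whose numerators and denominators are polynomially bounded. Finally, the instance lists more than $3m+1$ lengths, each at least $L\ge B$, whereas the 3-PARTITION instance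 consists of $3m+1$ numbers, each at most $B$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The problem is in $\mathcal{NP}$ by Lemma~\ref{lem:partition}. With $L=mB$ and $g=1$, Lemmas~\ref{lem:correct} and~\ref{lem:size} show that the construction is a pseudo-polynomial transformation from 3-PARTITION, and it produces instances with $d=P$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:fptas}]
A pseudo-polynomial algorithm would decide the problem of Theorem~\ref{thm:main} in pseudo-polynomial time. Suppose there is an FPTAS. The optimum $f^*$ is an integer, and making all jobs tardy shows $f^*\le U:=n^2\max_jp_j\max_j\beta_j$. Run the scheme with $\delta=1/(U+1)$. It returns a schedule whose cost lies in $[f^*,f^*+1)$, so rounding the cost down yields $f^*$, in time polynomial in $|\mathcal I|$ and $U$, which is pseudo-polynomial.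
\end{proof}

\section{Almost equal lengths and weights}\label{sec:near}

The ratios $r$ are within $\varepsilon m$ of $1$ already. A large $L$ makes the lengths almost equal, and then Lemma~\ref{lem:bounds}(c) makes all $\sigma_i$ close to $\sigma_1$. It remains to bring $\sigma_1\approx(Y^*+\frac12p_1)/(Z_1-\frac12p_1)$ close to $1$. This needs as many early as tardy jobs in a regular set, which is how $t_{R+1}$ was chosen, and many of each, which is the purpose of $g$.

\begin{proof}[Proof of Theorem~\ref{thm:near}]
The two inequalities can be checked in polynomial time, so the restricted problem is in $\mathcal{NP}$. Take $g=\lceil64/\eta\rceil$ and $L=\max\{mB,\lceil64(B+1)/\eta\rceil\}$. For fixed $\eta$ these are polynomially bounded in $m$ and $B$, so by Lemmas~\ref{lem:correct} and~\ref{lem:size} the construction is again a pseudo-polynomial transformation. We show that its instances satisfy the two inequalities.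

\emph{Lengths.} Let $\omega=p_{R+1}/p_1-1$. Since $a_R-a_1\le B$ and $R\le N$, we have $p_{R+1}-p_1=N(a_R-a_1)+R\le N(B+1)$, while $p_1\ge NL$. So $\omega\le(B+1)/L\le\eta/64$, which gives the first inequality.

\emph{The ratios $r$.} From $P\ge L\ge16/\eta$ we get $1\le r\le1+\varepsilon m\le1+1/P\le1+\eta/16$, and also $1/Q\le1/P\le\eta/16$.

\emph{The ratios $s$.} A regular set has $R+t_{R+1}=3m(m-1)+g$ tardy jobs and $R(m-1)+g=3m(m-1)+g$ early jobs. Call this number $H$; then $H\ge g\ge64/\eta$, and both $Y^*$ and $Z_1$ lie in $[Hp_1,Hp_1(1+\omega)]$. Therefore $\hat\Delta_1\ge Y^*/Z_1\ge1/(1+\omega)\ge1-\omega$ and, using $H-\frac12\ge\frac12H$,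
\[
\hat\Delta_1\le\frac{H(1+\omega)+\frac12}{H-\frac12}=1+\frac{H\omega+1}{H-\frac12}\le1+2\omega+\frac2H\le1+\frac\eta{32}+\frac\eta{32}=1+\frac\eta{16}.
\]
Hence $1-\frac\eta8\le1-\omega-\frac1Q\le\sigma_1\le1+\frac\eta{16}$. By Lemma~\ref{lem:bounds}(c) and $1+\sigma_1\le3$,
\[
\sigma_{R+1}\le\sigma_1+\omega(1+\sigma_1)\le1+\frac\eta{16}+\frac{3\eta}{64}\le1+\frac\eta8,
\]
and all $s$ lie in $[\sigma_1,\sigma_{R+1}]$ by Lemma~\ref{lem:bounds}(b).

\emph{Weights.} Every weight is $Q$ times a length in $[p_1,(1+\frac\eta{64})p_1]$ times a ratio in $[1-\frac\eta8,1+\frac\eta8]$. Since $\eta\le1$, we have $\frac{1+\eta/8}{1-\eta/8}=1+\frac{\eta/4}{1-\eta/8}\le1+\frac{2\eta}7$, so the quotient of any two weights is at most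
\[
\Bigl(1+\frac\eta{64}\Bigr)\Bigl(1+\frac{2\eta}7\Bigr)\le1+\Bigl(\frac1{64}+\frac27+\frac1{224}\Bigr)\eta\le1+\eta .\qedhere
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{ET}
\emph{Earliness-Tardiness Scheduling Around Almost Equal Due Dates},
\texttt{https://ris.utwente.nl/\allowbreak ws/\allowbreak portalfiles/\allowbreak portal/\allowbreak 108756329/\allowbreak Hoogeveen1995earliness.pdf}

\bibitem{Emmons}
Emmons, 1987.

\bibitem{GJ}
Garey and Johnson, 1979.

\bibitem{HP}
Hall and Posner, 1991.

\bibitem{Kanet}
Kanet, 1981.

\end{thebibliography}
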